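# Compressing the Difference of Two Strongly Correlated Gaussian Sources

## 1. Sources, distributed codes, and entropies

**Definition 1 (the sources).** Fix $S\ge 0$ and $N_1,N_2>0$. For $k=1,2,\dots$, independently over $k$, let $Y_{C,k},Y_{1,k},Y_{2,k}$ be mutually independent zero-mean Gaussians with variances $S$ (the common signal) and $N_1,N_2$ (the innovations). Put
$$X_{1,k}=Y_{C,k}+Y_{1,k},\qquad X_{2,k}=Y_{C,k}+Y_{2,k},\qquad T_k=X_{1,k}-X_{2,k}=Y_{1,k}-Y_{2,k}.$$
The target $T_k$ has variance $\sigma_T^2=N_1+N_2$, which does not involve $S$. The pair $(X_{1,k},X_{2,k})$ has covariance matrix with diagonal entries $S+N_1$, $S+N_2$ and off-diagonal entry $S$. Its determinant is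
$$\Delta_0=(S+N_1)(S+N_2)-S^2=S(N_1+N_2)+N_1N_2 .$$
Three more constants will be used:
$$v_1=\operatorname{Var}(X_1|X_2)=\frac{\Delta_0}{S+N_2},\qquad v_2=\operatorname{Var}(X_2|X_1)=\frac{\Delta_0}{S+N_1},\qquad \tau=\frac{S}{\Delta_0}\le\frac1{\sigma_T^2}.$$
The number $\tau$ is minus the off-diagonal entry of the inverse covariance matrix. The inequality holds because $\Delta_0\ge S\sigma_T^2$. When $N_1=N_2=N$ we write $\sigma^2=S+N$ for the variance of each source and $\rho=S/(S+N)$ for the correlation coefficient. Then $\sigma_T^2=2N=2(1-\rho)\sigma^2$ and $v_1=v_2=v$ with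
$$v=\frac{N(2S+N)}{S+N}=\sigma^2(1-\rho^2).$$

Example. Take $N_1=N_2=1$, $S=99$. Then $\sigma^2=100$, $\rho=0.99$, $\sigma_T^2=2$, $\Delta_0=199$, $v=1.99$ and $\tau=99/199<1/2$. As $S\to\infty$ with $N$ fixed, $v\to 2N$. Knowing the other source leaves variance close to $2N$, whereas knowing $Y_C$ leaves only $N$.

**Definition 2 (codes).** Logarithms written $\log$ are to base 2, and rates are in bits per sample. For block length $n$, encoder $i\in\{1,2\}$ observes only $X_i^n=(X_{i,1},\dots,X_{i,n})$ and sends an index from a set of size at most $2^{nR_i}$. The encoders and the decoder may share common randomness that is independent of the sources. From both indices the decoder outputs $\hat T^n$, and the distortion is at most $D$ if $\frac1n\sum_{k=1}^nE(T_k-\hat T_k)^2\le D$.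

Example (binning modulo a coarse lattice, in dimension one). Fix a step $q>0$ and an integer $L$. Encoder $i$ rounds $X_i/q$ to a nearest integer $k_i$ and sends only $k_i\bmod L$, which costs $\log L$ bits. The decoder subtracts and learns $k_1-k_2\bmod L$. Since $|k_1-k_2|\le |T|/q+1$, it recovers $k_1-k_2$ exactly whenever $|T|/q+1<L/2$, and then $q(k_1-k_2)$ differs from $T$ by at most $q$. The integers $k_i$ may be enormous when $S$ is large, but their common part cancels, and $L$ only has to be large compared with $|T|/q$.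

**Definition 3 (optimal sum rate).** For $N_1=N_2=N$, let $R^*_{\rm sum}(D;S,N)$ be the infimum of $R_1+R_2$ over all codes with distortion at most $D$, with $n$ arbitrary. Put
$$L(D)=\liminf_{S\to\infty}R^*_{\rm sum}(D;S,N).$$

Example. If $D\ge 2N$, the output $\hat T^n=0$ has distortion $\sigma_T^2=2N\le D$, so $R^*_{\rm sum}=0$ for every $S$ and $L(D)=0$.

**Definition 4 (l.c.e.).** For a rate function of $D$, l.c.e. denotes its lower convex envelope with respect to time sharing with the zero-rate point $R_1+R_2=0$, $D=\sigma_T^2$. All we use is that the envelope lies below the function.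

Example. For $[\log(4N/D)]^+$ with $\sigma_T^2=2N$, the function equals $1$ bit at $D=2N$, while the envelope is $0$ there, because the zero-rate point is available.

**Differential entropy.** In the proofs we use natural logarithms. Let $\gamma$ be the standard Gaussian density on $\mathbb R^n$. For a random vector $U$ in $\mathbb R^n$ with density $f$ and finite second moment,
$$h(U)=-\int f\ln f=\tfrac n2\ln 2\pi+\tfrac12E|U|^2-\mathcal D(f\|\gamma),$$
where $\mathcal D(f\|\gamma)\in[0,\infty]$ is relative entropy. So $h(U)\in[-\infty,\infty)$ always makes sense. We write $h(U|Z=z)$ for the entropy of the conditional density and $h(U|Z)$ for its average over $z$. The textbook facts are these.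

1. Gaussian maximum: $h(U)\le\frac n2\ln\big(2\pi e\,E|U|^2/n\big)$, with equality for a centered Gaussian with covariance a multiple of the identity. Since $\ln(et)\le t$, it follows that $h(U)\le \pi E|U|^2$. Hence $h(U|Z=z)\le\pi E[|U|^2|Z=z]$, an upper bound that is integrable in $z$, so $h(U|Z)\in[-\infty,\infty)$ is well defined.
2. A density bounded by $B$ has $h\ge-\ln B$.
3. Chain rule and conditioning: $h(U,V)=h(V)+h(U|V)$ and $h(U|V)\le h(U)$, in $[-\infty,\infty)$. These are the chain rule and the convexity of relative entropy to a Gaussian product, read through the identity above. When all terms are finite, $I(U;V)=h(U)+h(V)-h(U,V)$.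
4. Gibbs' inequality: if $q,p$ are densities, $p>0$ wherever $q>0$, and $\int q\ln p$ is finite, then $h(q)\le-\int q\ln p$.
5. If $M$ is a function of $X$ with finitely many values, then $h(X|Y,M)=h(X|Y)-H(M|Y)$. Indeed, given $Y=y$, on the cell $\{M=i\}$ the density of $X$ is $P(i|y)\,p(x|y,i)$, and taking $-\ln$ of this product and averaging separates the two terms.

Example. In dimension one, a uniform variable on an interval of length $\varepsilon$ has $h=\ln\varepsilon$. If $X$ is uniform on $[0,1)$ and $M$ tells which half contains it, then $h(X|M)=\ln\frac12=h(X)-\ln 2$, as fact 5 says.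

**Sharp Young inequality** (Beckner, Ann. Math. 1975; Brascamp–Lieb, Adv. Math. 1976). If $p,q,r\in(1,\infty)$ and $\frac1p+\frac1q+\frac1r=2$, then for nonnegative functions on $\mathbb R^n$ with $K$ even,
$$\iint F(x)G(y)K(x-y)\,dx\,dy\le(C_pC_qC_r)^n\|F\|_p\|G\|_q\|K\|_r,\qquad C_p^2=\frac{p^{1/p}}{p'^{\,1/p'}},\quad \tfrac1p+\tfrac1{p'}=1 .$$

Example. For $p=q=r=\frac32$ we have $p'=3$ and $C_p^2=(3/2)^{2/3}/3^{1/3}=(3/4)^{1/3}<1$, so the constant is strictly better than the constant $1$ in the ordinary Young inequality. It is the only tool in the converse that goes beyond standard information theory.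

## 2. A factor 2 in distortion between two known rates

Let $N_1=N_2=N$. Three facts frame the question.

(i) Berger–Tung coding with Gaussian auxiliaries achieves
$$R_{\rm BT,sum}=\text{l.c.e.}\Big\{\Big[\tfrac12\log\Big(\big(\tfrac{2\sigma^2}{D}\big)^2\big(1-\tfrac{\rho D}{\sigma^2}-\rho^2\big)\Big)\Big]^+\Big\},$$
which tends to $\infty$ as $S\to\infty$ with $N$ fixed.

(ii) The lattice Körner–Marton scheme (nested lattices with a coarse lattice common to both encoders, modulo-lattice binning, dithered quantization) achieves
$$R_{\rm KM,sum}=\text{l.c.e.}\Big\{\Big[\log\Big(\tfrac{4(1-\rho)\sigma^2}{D}\Big)\Big]^+\Big\}=\text{l.c.e.}\Big\{\Big[\log\Big(\tfrac{2\sigma_T^2}{D}\Big)\Big]^+\Big\},$$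
which does not depend on $S$. Without time sharing, each encoder uses $\frac12\log(2\sigma_T^2/D)$ bits.

(iii) If a genie gives the decoder $X_j^n$, the decoder must still reconstruct $X_i^n$ to within $D$, so $R_i\ge\frac12\log^+(\sigma^2(1-\rho^2)/D)$. As $S\to\infty$ this becomes a sum-rate bound $\log^+(\sigma_T^2/D)$.

Between (ii) and (iii) there is a factor 2 in distortion, which is 3 dB, or one bit of sum rate. "Lattice Coding" (https://github.com/omrilev1/Thesis) puts forward this conjecture: "We conjecture that in this scenario of a strong common part, the sum rate obtained by lattice Körner–Marton is optimal, i.e., the 3 dB loss in high-resolution quantization is unavoidable." The scenario is $S\to\infty$ with $N$ fixed, and the claim concerns $D\to0$. Formally, we ask whether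
$$\lim_{D\to0}\Big[L(D)-\log\Big(\frac{4N}{D}\Big)\Big]=0. \tag{1}$$
Equality with $R_{\rm KM,sum}$ at every $D$ is not being asked. We shall prove that (1) is true, with an explicit error term.

## 3. Three cases by hand

*No common part.* Let $S=0$, so that $X_1^n$ and $X_2^n$ are independent. Fix the value of the common randomness to one with conditional distortion at most $D$. Given both indices the two sources are still independent, so with conditional means as reconstructions the two errors are uncorrelated, and their per-sample mean squares satisfy $d_1+d_2\le D$. The Gaussian rate-distortion function gives $R_i\ge\frac12\log(N/d_i)$, so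
$$R_1+R_2\ge\tfrac12\log\frac{N^2}{d_1d_2}\ge\log\frac{2N}{D}.$$
For $D\le 2N$, describing each source to distortion $D/2$ meets this bound. So $R^*_{\rm sum}(D;0,N)=\log(2N/D)$, exactly one bit below $\log(4N/D)$. Conjecture (1) says that a strong common part, although it cancels in $T$, costs one extra bit at high resolution.

*Describing each source in full.* For general $S$, describe each $X_i$ to distortion $D/4$. Since $(e_1-e_2)^2\le 2e_1^2+2e_2^2$, the difference is reproduced within $D$. For $D\le4(S+N)$ the sum rate is $\log(4(S+N)/D)$, which has the form of (ii) with $S+N$ in place of $N$. The binning removes $S$.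

*One encoder that sees both sources.* It can form $T$ and compress it with $\frac12\log(2N/D)$ bits for $D\le 2N$. This is below $\log(4N/D)$ whenever $2N/D<16N^2/D^2$, that is, $D<8N$. So any proof of (1) must use that the encoders are separated. We shall see where.

## 4. Two converses that each lose a factor 2

Write $X=X_1^n$ and $Y=X_2^n$. Fix a good value of the common randomness, let $M_1,M_2$ be the indices and $M=(M_1,M_2)$, and let $t_M=E[X-Y|M]$, so that $E|X-Y-t_M|^2\le nD$. Rates are in nats, and
$$w_i=v_ie^{-2R_i}.$$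

*The genie.* By fact 5, $h(X|Y,M)=h(X|Y)-H(M_1|Y)\ge\frac n2\ln(2\pi e v_1)-nR_1$. Also $h(X|Y,M)\le h(X-Y-t_M)\le\frac n2\ln(2\pi eD)$. So $w_1\le D$, and likewise $w_2\le D$. The constants $v_i\to\sigma_T^2$ are the ones we want, but the two rates are bounded one at a time. The bound allows the corner $w_1=w_2=D$ of a square, while the conjectured optimum $R_i=\frac12\ln(2\sigma_T^2/D)$ sits, in the limit, at $w_1=w_2=D/2$, on the line $w_1+w_2=D$.

*The entropy power inequality.* A sum of two terms suggests the entropy power inequality $e^{2h(U-V)/n}\ge e^{2h(U)/n}+e^{2h(V)/n}$ for independent $U,V$. Given $Y_C^n$ the vectors $X,Y$ are independent, and they stay independent given $(Y_C^n,M)$, because $M_1$ depends only on $X$ and $M_2$ only on $Y$. Averaging the inequality over the conditioning (the function $\ln(e^s+e^t)$ is convex) gives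
$$D\ge\tfrac1{2\pi e}e^{\frac2nh(X-Y|Y_C^n,M)}\ge\tfrac1{2\pi e}\Big(e^{\frac2nh(X|Y_C^n,M_1)}+e^{\frac2nh(Y|Y_C^n,M_2)}\Big)\ge N_1e^{-2R_1}+N_2e^{-2R_2}.$$
Now the form is right and the constants are wrong. We have $N_i=\operatorname{Var}(X_i|Y_C)$ where we wanted $v_i$, because $Y_C$ reveals too much. With $N_1=N_2=N$ the sum-rate bound is $\log(2N/D)$ bits, the same as the limiting genie bound.

*Dropping the conditioning on $Y_C$.* Using the entropy power inequality for $X,Y$ given $M$ alone is not legitimate, since the two are dependent, and its conclusion is false. With $N_1=N_2=N$, we have $h(X|M)\ge\frac n2\ln(2\pi e(S+N))-n(R_1+R_2)$ and the same for $Y$, so it would give $D\ge 2(S+N)e^{-2(R_1+R_2)}$. But by (ii) a sum rate near $\ln(4N/D)$ achieves $D$ for every $S$.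

We therefore want a conditioning variable that makes the two vectors nearly independent, as $Y_C$ does, while each keeps the large entropy it has when only the other source is known.

## 5. Resampling along a chain

Here is an idealized picture of the conditional law given $M$ under modulo binning. Let $\kappa$ be uniform on $\{1,\dots,m\}$, and let $X=\ell\kappa+\varepsilon U$, $Y=\ell\kappa+\varepsilon V$ with $U,V$ independent uniform on $[0,1]$ and $0<\varepsilon<\ell$. The cell number $\kappa$ is a function of $X$ and also of $Y$, so $I(X;Y)=\ln m$, and the dependence is as large as we like. Given $\kappa$ the two are independent. Conditioning on $X$ reveals $\kappa$ too, but then $X$ itself is no longer random. The remedy is to draw fresh copies. Draw $X'$ from the law of $X$ given $Y$, then $Y'$ from the law of $Y$ given $X$ evaluated at $X'$. In the picture, $X'=\ell\kappa+\varepsilon U'$ and $Y'=\ell\kappa+\varepsilon V'$ with fresh $U',V'$. So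

- $(X',Y')$ has the same law as $(X,Y)$;
- given $X$, the copies $X',Y'$ are independent, so $I(X';Y'|X)=0$;
- $h(X'|X)=\ln\varepsilon=h(X|Y)$ and $h(Y'|X)=\ln\varepsilon=h(Y|X)$.

The old $X$ is an anchor for the new pair. In the real problem, the first item and the inequalities $h(X'|X,M)\ge h(X|Y,M)$, $h(Y'|X,M)\ge h(Y|X,M)$ will come from the Markov structure. Independence is no longer exact, and the key estimate will be $I(X';Y'|X,M)\le nD/\sigma_T^2$, which is small per sample at high resolution, uniformly in $S$.

That estimate can be tested with no message at all. Let $n=1$, $N_1=N_2=N$, $M$ trivial, $D=\sigma_T^2=2N$. The chain $X,Y,X',Y'$ is Gaussian with correlation $\rho$ at each step, so $X$ and $Y'$ have correlation $\rho^3$, and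
$$I(X';Y'|X)=h(Y'|X)-h(Y'|X')=\tfrac12\ln\frac{1-\rho^6}{1-\rho^2}=\tfrac12\ln(1+\rho^2+\rho^4).$$
The estimate in its precise form will be $I\le\tau D$ with $\tau D=2S/(2S+N)=2\rho/(1+\rho)$. Indeed $\frac12\ln(1+\rho^2+\rho^4)\le\frac12(\rho^2+\rho^4)\le\rho^2\le\rho\le 2\rho/(1+\rho)$.

## 6. The converse inequality and the limit $S\to\infty$, $D\to0$

**Theorem 1 (converse).** Let $S\ge0$, $N_1,N_2>0$. If a code of any block length $n$, with common randomness, has rates $R_1,R_2$ (bits) and distortion at most $D>0$, then with $\delta=\tau D\le D/\sigma_T^2$,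
$$v_12^{-2R_1}+v_22^{-2R_2}\le D\exp\!\big(2\delta+\sqrt{2\delta}\big), \tag{2}$$
and consequently
$$R_1+R_2\ge\log\frac{2\sqrt{v_1v_2}}{D}-\big(2\delta+\sqrt{2\delta}\big)\log e. \tag{3}$$

Private randomness at the encoders may also be allowed, since revealing it to everyone turns it into common randomness and only helps.

**Theorem 2.** Let $N_1=N_2=N$. For every $0<D\le4N$,
$$\log\frac{4N}{D}-\Big(\sqrt{\tfrac DN}+\tfrac DN\Big)\log e\ \le\ L(D)\ \le\ \log\frac{4N}{D}. \tag{4}$$
Hence $\lim_{D\to0}[L(D)-\log(4N/D)]=0$, and the conjecture (1) is true.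

**Proof of Theorem 2 from Theorem 1.** Here $v_1=v_2=v=N(2S+N)/(S+N)$ and $\delta\le D/(2N)$, so $2\delta+\sqrt{2\delta}\le D/N+\sqrt{D/N}$. Since (3) holds for every code,
$$R^*_{\rm sum}(D;S,N)\ge\log\frac{2v}{D}-\Big(\sqrt{\tfrac DN}+\tfrac DN\Big)\log e\qquad\text{for every }S. \tag{5}$$
As $S\to\infty$, $v\to2N$, which gives the lower bound in (4). For the upper bound, (ii) gives $R^*_{\rm sum}\le R_{\rm KM,sum}\le\log(2\sigma_T^2/D)=\log(4N/D)$ for every $S$ and every $D\le4N$, since the envelope lies below the function. In (4) the error term tends to $0$ with $D$. $\square$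

Numerically, for $N=1$ and $D=0.01$, (4) says $8.48\le L(D)\le8.65$, while the limiting genie bound is $\log200\approx7.64$.

From here to the end of Section 8, logarithms are natural and rates are in nats, so $2^{-2R}$ becomes $e^{-2R}$.

## 7. An entropy inequality for weakly dependent vectors

The copies $X',Y'$ will be nearly independent given the anchor, so we need a substitute for the entropy power inequality that tolerates a small mutual information.

**Lemma 1.** Let $(U,V)$ have a joint density on $\mathbb R^n\times\mathbb R^n$, finite second moments, and finite $h(U),h(V),h(U,V)$. For $a,b>0$ with $s=a+b<1$, and $\lambda>0$,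
$$a\,h(U)+b\,h(V)\le I(U;V)+\lambda E|U-V|^2+\tfrac n2\Big[a\ln a+b\ln b+\psi+s\ln\tfrac\pi\lambda\Big], \tag{6}$$
where $\psi=\varphi(a+b)-\varphi(a)-\varphi(b)$ and $\varphi(x)=(1-x)\ln(1-x)$. Moreover $\psi\le\frac{ab}{1-s}$.

**Proof.**

**Jensen.** The purpose is to bring the three entropies and the quadratic term into one integral. Let $\varrho,f,g$ be the densities of $(U,V)$, $U$, $V$, and let $K(z)=e^{-\lambda|z|^2}$. All the logarithms below are $\varrho$-integrable because the entropies are finite, and
$$h(U,V)-(1-a)h(U)-(1-b)h(V)-\lambda E|U-V|^2=\int\varrho\ln\frac{f(x)^{1-a}g(y)^{1-b}K(x-y)}{\varrho(x,y)}\le\ln\iint f^{1-a}(x)g^{1-b}(y)K(x-y)\,dx\,dy,$$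
by Jensen's inequality for the concave logarithm.

**Sharp Young.** The purpose is to bound the double integral by a constant. Take $\frac1p=1-a$, $\frac1q=1-b$, $\frac1r=s$. These sum to $2$, and all exponents lie in $(1,\infty)$ because $a,b,s\in(0,1)$. Then $\|f^{1-a}\|_p=(\int f)^{1-a}=1$, likewise $\|g^{1-b}\|_q=1$, and
$$\|K\|_r=\Big(\int e^{-\lambda|z|^2/s}dz\Big)^{s}=\Big(\frac{\pi s}{\lambda}\Big)^{ns/2}.$$
Since $\frac1{p'}=a$, $\frac1{q'}=b$, $\frac1{r'}=1-s$,
$$\ln C_p^2=a\ln a-\varphi(a),\qquad\ln C_q^2=b\ln b-\varphi(b),\qquad\ln C_r^2=-s\ln s+\varphi(s).$$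
So the logarithm of the double integral is at most
$$\tfrac n2\Big[a\ln a-\varphi(a)+b\ln b-\varphi(b)-s\ln s+\varphi(s)+s\ln\tfrac{\pi s}\lambda\Big]=\tfrac n2\Big[a\ln a+b\ln b+\psi+s\ln\tfrac\pi\lambda\Big].$$
Inserting $h(U,V)=h(U)+h(V)-I(U;V)$ turns the left side of the Jensen step into $a\,h(U)+b\,h(V)-I(U;V)-\lambda E|U-V|^2$, which gives (6).

**The size of $\psi$.** We need $\psi$ to be of second order. Since $\varphi(0)=0$ and $\varphi'(x)=-\ln(1-x)-1$, $\varphi''(x)=1/(1-x)$, we have $\psi=\int_0^a\int_0^b\varphi''(u+w)\,dw\,du\le ab/(1-s)$. $\square$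

To see what the lemma says, suppose $I(U;V)=0$ and $E|U-V|^2=nd$. Put $a=\theta s$, $b=(1-\theta)s$, $\lambda=s/(2d)$, divide by $s$ and let $s\to0$. Since $\psi/s\to0$, the result is $\theta h(U)+(1-\theta)h(V)\le\frac n2[\ln(2\pi ed)-H(\theta)]$ with $H(\theta)=-\theta\ln\theta-(1-\theta)\ln(1-\theta)$. Optimizing $\theta$ gives $2\pi e\,d\ge e^{2h(U)/n}+e^{2h(V)/n}$, which is what the entropy power inequality implies. For independent standard Gaussians with $n=1$ both sides equal $4\pi e$. When $I(U;V)>0$, dividing by $s$ costs $I(U;V)/s$, so $s$ cannot go to $0$, and the term $\psi/s$ pulls in the other direction. Balancing the two produces the $\sqrt{2\delta}$ in Theorem 1.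

## 8. The chain $X-Y-X'-Y'$ and the proof of Theorem 1

**Reduction to deterministic encoders.** The purpose is to identify the law given the message. The common randomness is independent of the sources, and its conditional distortions average to at most $D$, so some value has conditional distortion at most $D$. Fix it. The source law is unchanged, and with $X=X_1^n$, $Y=X_2^n$ we have $M_1=f_1(X)$, $M_2=f_2(Y)$, $M=(M_1,M_2)$ and $H(M_i)\le nR_i$. Let $p(x,y)$ be the Gaussian density of $(X,Y)$. For $m=(i,j)$ with $P(m)=P(M=m)>0$ put $A_i=f_1^{-1}(i)$, $B_j=f_2^{-1}(j)$ and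
$$p_m(x,y)=\frac{p(x,y)\,1_{A_i}(x)\,1_{B_j}(y)}{P(m)},$$
the law of $(X,Y)$ given $M=m$. It is a Gaussian density cut down to a rectangle $A_i\times B_j$. Replacing the decoder output by $t_m=E[X-Y|M=m]$ does not increase the distortion, so
$$E|X-Y-t_M|^2=n\Delta\quad\text{with}\quad\Delta\le D.$$

**The chain.** Here we construct the resampled pair of Section 5. Given $M=m$, let $(X,Y,X',Y')$ have density
$$p_m(x,y)\,p_m(x'|y)\,p_m(y'|x').$$
Then $X-Y-X'-Y'$ is a Markov chain given $m$. The pair $(X',Y)$ has law $p_m$, by the definition of $p_m(x'|y)$, so $X'$ has the right marginal, and therefore $(X',Y')$ also has law $p_m$. Put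
$$e=X-Y-t_m,\qquad e'=X'-Y-t_m,\qquad e''=X'-Y'-t_m .$$
Given $m$, all three have mean $0$ and the same second moment.

**Step 1 (the rates bound two conditional entropies from below).** The purpose is to let the rates enter. Put $h_1=h(X|Y,M)$, $h_2=h(Y|X,M)$. Since $M_2$ is a function of $Y$, fact 5 gives
$$h_1=h(X|Y,M_1)=h(X|Y)-H(M_1|Y)\ge\tfrac n2\ln(2\pi ev_1)-nR_1, \tag{7}$$
because $h(X|Y)=\frac n2\ln(2\pi ev_1)$ and $H(M_1|Y)\le H(M_1)\le nR_1$. In the same way, since $M_1$ is a function of $X$,
$$h_2\ge\tfrac n2\ln(2\pi ev_2)-nR_2. \tag{8}$$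

**Step 2 (all entropies are finite).** The purpose is to license the subtractions below and the use of Lemma 1. Fix $m$; there are finitely many. All second moments are finite, so entropies are $<\infty$ with integrable upper bounds, by fact 1. The density $p_m$ is at most $\sup p/P(m)$, and its marginals are at most $p_X/P(m)$ and $p_Y/P(m)$, so all three are bounded. By facts 1 and 2, $h(p_m)$, $h(X|M=m)$, $h(Y|M=m)$ are finite, and so are
$$h(X|Y,M=m)=h(p_m)-h(Y|M=m),\qquad h(Y|X,M=m)=h(p_m)-h(X|M=m).$$
Hence $y\mapsto h(X|Y=y,M=m)$ is integrable for the law of $Y$ given $m$, since it has an integrable upper bound and a finite integral. Similarly $x\mapsto h(Y|X=x,M=m)$ is integrable for the law of $X$ given $m$.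

Now condition on $X=x$ as well. Since conditioning reduces entropy and the law of $X'$ given $(X,Y)=(x,y)$ is $p_m(\cdot|y)$,
$$h(X'|X=x,M=m)\ge\int p_m(y|x)\,h(X|Y=y,M=m)\,dy,$$
and the right side is finite for a.e. $x$ and integrable in $x$. Write $k_m(x'|x)=\int p_m(y|x)p_m(x'|y)\,dy$ for the density of $X'$ given $X=x$. In the same way,
$$h(Y'|X=x,M=m)\ge h(Y'|X',X=x,M=m)=\int k_m(x'|x)\,h(Y|X=x',M=m)\,dx',$$
finite for a.e. $x$ and integrable, because $X'$ has the law of $X$ given $m$. The pair $(X',Y')$ given $(x,m)$ has density $k_m(x'|x)p_m(y'|x')$ and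
$$h(X',Y'|X=x,M=m)=h(X'|X=x,M=m)+h(Y'|X',X=x,M=m).$$
So all these entropies are finite for a.e. $x$ and on average. Finally, the law $q_m$ of $(X,Y')$ given $m$ has $h(q_m)=h(X|M=m)+h(Y'|X,M=m)$, also finite.

**Step 3 (three steps of the chain add little entropy).** The purpose is to control the dependence between $X'$ and $Y'$ given the anchor. The claim is
$$h(Y'|X,M)-h(Y|X,M)\le n\tau\Delta\le n\delta. \tag{9}$$

*Comparison of $q_m$ with $p_m$.* Since $X\in A_i$ and $Y'\in B_j$, the law $q_m$ is carried by the rectangle $A_i\times B_j$, where $p_m>0$. Gibbs' inequality gives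
$$h(q_m)\le-\int q_m\ln p_m=\ln P(m)-E_{q_m}\ln p,\qquad h(p_m)=\ln P(m)-E_{p_m}\ln p .$$
From the inverse covariance, $\ln p(x,y)=c-\frac\alpha2|x|^2-\frac\beta2|y|^2+\tau\langle x,y\rangle$ with constants $c,\alpha,\beta$. The laws $q_m$ and $p_m$ have the same $X$-marginal and the same $Y$-marginal, so the constant and the square terms cancel, and, given $m$,
$$h(q_m)-h(p_m)\le\tau\big(E\langle X,Y\rangle-E\langle X,Y'\rangle\big)=\tfrac\tau2\big(E|X-Y'|^2-E|X-Y|^2\big). \tag{10}$$

*The second moments.* Since $X-Y'=(X-Y)-(X'-Y)+(X'-Y')=t_m+e-e'+e''$ and $X-Y=t_m+e$, and the errors have mean zero given $m$, the last bracket in (10) equals $E|e-e'+e''|^2-E|e|^2$. Let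
$$\mu(Y)=E[e|Y,m]=E[e'|Y,m],\qquad\nu(X')=E[e'|X',m]=E[e''|X',m].$$
Given $(Y,m)$ the vectors $X,X'$ are independent with the same law, so $E\langle e,e'\rangle=E|\mu(Y)|^2$. Given $(X',m)$ the vectors $Y,Y'$ are independent with the same law, so $E\langle e',e''\rangle=E|\nu(X')|^2$. Given $(Y,X',m)$ the vectors $X$ and $Y'$ are independent, with laws depending only on $Y$ and only on $X'$ respectively, so $E\langle e,e''\rangle=E\langle\mu(Y),\nu(X')\rangle$. Therefore
$$E|e-e'+e''|^2=3E|e|^2-2E|\mu|^2-2E|\nu|^2+2E\langle\mu,\nu\rangle\le3E|e|^2-E|\mu|^2-E|\nu|^2\le3E|e|^2,$$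
using $2\langle\mu,\nu\rangle\le|\mu|^2+|\nu|^2$. By (10), $h(q_m)-h(p_m)\le\tau E[|e|^2\,|\,M=m]$.

*Averaging.* Averaging over $m$ gives $h(X,Y'|M)-h(X,Y|M)\le n\tau\Delta$. Subtracting the finite number $h(X|M)$ from both terms gives (9).

Two features deserve a pause. First, the comparison used that the support of $p_m$ is a rectangle. This holds because the encoders are separated, and together with (7) and (8) it is where the joint encoder of Section 3 is excluded. Second, it explains the length of the chain. After two steps the pair $(X,X')$ lives on $A_i\times A_i$, where $p_m$ cannot serve as the comparison density, and the third step brings the far end back into $B_j$.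

**Step 4 (the anchored pair).** We collect what is known about $(X',Y')$ given $(X,M)$. Averaging the two lower bounds of Step 2,
$$h(X'|X,M)\ge h(X'|Y,M)=h_1,\qquad h(Y'|X,M)\ge h(Y'|X',M)=h_2. \tag{11}$$
Since $h(Y'|X',X,M)=h(Y'|X',M)=h(Y|X,M)$, (9) gives
$$I(X';Y'|X,M)=h(Y'|X,M)-h(Y'|X',X,M)=h(Y'|X,M)-h(Y|X,M)\le n\delta. \tag{12}$$
Finally $E|X'-Y'-t_M|^2=n\Delta\le nD$, because $(X',Y')$ has law $p_m$ given $m$.

**Step 5 (Lemma 1 given the anchor).** The purpose is to combine the two entropies into one inequality. For a.e. $(x,m)$ apply Lemma 1 to $U=X'$, $V=Y'+t_m$ under the law given $(X,M)=(x,m)$, with $\lambda=s/(2D)$. The shift by the constant $t_m$ changes neither entropies nor mutual information, and Step 2 supplies the finiteness. Averaging and using (11), (12), and $\lambda nD=ns/2$,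
$$a\,h_1+b\,h_2\le n\delta+\tfrac{ns}2+\tfrac n2\Big[a\ln a+b\ln b+\psi+s\ln\tfrac{2\pi D}s\Big].$$
Put $a=\theta s$, $b=(1-\theta)s$ with $\theta,s\in(0,1)$. Then $a\ln a+b\ln b=s\ln s-sH(\theta)$, and $\psi\le\frac{s^2\theta(1-\theta)}{1-s}\le\frac{s^2}{4(1-s)}$. Dividing by $s$, the terms $\ln s$ cancel:
$$\theta h_1+(1-\theta)h_2\le\tfrac n2\big[\ln(2\pi eD)-H(\theta)\big]+n\Big[\frac\delta s+\frac s{8(1-s)}\Big]. \tag{13}$$

**Step 6 (choice of $s$).** We make the last bracket small. With $u=s/(1-s)$, so that $\frac1s=1+\frac1u$, the bracket is $\delta+\frac\delta u+\frac u8$, and $u$ may be any positive number. For $\delta>0$ take $u=\sqrt{8\delta}$. Then $\frac\delta u=\frac u8=\sqrt{\delta/8}$ and the bracket is $\delta+2\sqrt{\delta/8}=\delta+\sqrt{\delta/2}$. If $\delta=0$, let $s\to0$, and the bracket tends to $0$. Inserting (7) and (8) in (13), writing $w_i=v_ie^{-2R_i}$, multiplying by $2/n$ and canceling $\ln(2\pi e)$,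
$$\theta\ln w_1+(1-\theta)\ln w_2+H(\theta)\le\ln D+2\delta+\sqrt{2\delta}. \tag{14}$$

**Step 7 (choice of $\theta$).** We recover the sum. The left side of (14) is $\theta\ln\frac{w_1}\theta+(1-\theta)\ln\frac{w_2}{1-\theta}$. For $\theta=w_1/(w_1+w_2)$ both quotients equal $w_1+w_2$, so it becomes $\ln(w_1+w_2)$. Hence
$$w_1+w_2\le D\exp\big(2\delta+\sqrt{2\delta}\big),$$
which is (2). Since $w_1+w_2\ge2\sqrt{w_1w_2}=2\sqrt{v_1v_2}\,e^{-(R_1+R_2)}$, taking logarithms gives $R_1+R_2\ge\ln\frac{2\sqrt{v_1v_2}}D-(2\delta+\sqrt{2\delta})$ in nats, which is (3) in bits. $\blacksquare$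

## 9. Finite $S$, and the whole high-resolution rate region

Logarithms are to base 2 and rates in bits again.

**Finite $S$ and the order of limits.** Let $N_1=N_2=N$. Since $1+\rho=(2S+N)/(S+N)$, we have $2v=2N(1+\rho)=(1+\rho)\sigma_T^2$. So (5) and (ii) say that for every finite $S$ and every $0<D\le4N$,
$$\log\frac{4N}D-\log\frac2{1+\rho}-\Big(\sqrt{\tfrac DN}+\tfrac DN\Big)\log e\ \le\ R^*_{\rm sum}(D;S,N)\ \le\ \log\frac{4N}D. \tag{15}$$
Hence $R^*_{\rm sum}-\log(4N/D)\to0$ whenever $S\to\infty$ and $D\to0$, in any order or jointly. For each fixed $\rho>0$, lattice Körner–Marton is within $\log\frac2{1+\rho}<1$ bit of the optimal sum rate as $D\to0$. At $\rho=0$ the gap $\log\frac2{1+\rho}$ equals the full bit found by hand in Section 3.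

**The rate region with unequal innovations.** Let $N_1,N_2>0$ be arbitrary and $\delta_0=D/\sigma_T^2$.

*Converse.* As $S\to\infty$, $v_1=\frac{S\sigma_T^2+N_1N_2}{S+N_2}\to\sigma_T^2$ and likewise $v_2\to\sigma_T^2$, while $\delta\le\delta_0$. Letting $S\to\infty$ in (2), any $(R_1,R_2)$ achievable at distortion $D$ for a sequence $S\to\infty$ satisfies
$$2^{-2R_1}+2^{-2R_2}\le\frac D{\sigma_T^2}\exp\big(2\delta_0+\sqrt{2\delta_0}\big), \tag{16}$$
and by continuity this holds on the closure of the achievable set.

*Achievability.* This half rests on a citation. Krithivasan and Pradhan ("Lattices for distributed source coding: jointly Gaussian sources and reconstruction of a linear function," IEEE Trans. Inf. Theory, 2009) show that nested lattices achieve all $(R_1,R_2,D)$ with $2^{-2R_1}+2^{-2R_2}\le D/\sigma_T^2$, for positively correlated jointly Gaussian sources.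

In normalized rates $r_i=R_i-\frac12\log(\sigma_T^2/D)$ we have $2^{-2R_i}=2^{-2r_i}D/\sigma_T^2$, and the exponential factor in (16) tends to $1$ as $D\to0$. So the achievable region in the strong-common-part, high-resolution limit is exactly
$$\{(r_1,r_2):\ 2^{-2r_1}+2^{-2r_2}\le1\}.$$
Its symmetric boundary point is $r_1=r_2=\frac12$, and this half bit per encoder is the 3 dB loss. The citation of Krithivasan and Pradhan is used only here; Theorems 1 and 2 do not depend on it.
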